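\title{Closed copies of $F(X\times\mathbb{N})$ in the free topological group $F(X)$}

\begin{abstract}
We show that for every Tychonoff space $X$ with at least two points the free topological group $F(X)$ contains closed subgroups topologically isomorphic to $F(X\oplus X)$ and to $F(X\times\mathbb{N})$, and we write down their free generators. We then determine, in terms of discrete families of open subsets of $X$, the infinite cardinals $\kappa$ for which $\mathbb{N}$ can be replaced by the discrete space of cardinality $\kappa$, and we show that $F(X)$ has an open subgroup topologically isomorphic to $F(X\times\mathbb{N})$ exactly when $X$ is disconnected.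
\end{abstract}

\section{The question and the results}\label{sec:intro}

All spaces are Tychonoff, and all topological groups are Hausdorff, hence Tychonoff. The neutral element of a group is denoted by $e$.

The (Markov) \emph{free topological group} over a space $X$ is a topological group $F(X)$ with a continuous map $\gamma\colon X\to F(X)$ such that
\begin{itemize}
\item[(i)] $\gamma(X)$ generates $F(X)$ algebraically;
\item[(ii)] for every continuous map $f\colon X\to G$ into a topological group there is a continuous homomorphism $\bar f\colon F(X)\to G$ with $f=\bar f\circ\gamma$.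
\end{itemize}
Its existence for every Tychonoff $X$ is Markov's classical theorem. By (i) the extension $\bar f$ is unique, so $F(X)$ is determined up to topological isomorphism, and homeomorphic spaces have topologically isomorphic free groups. The map $\gamma$ is injective, because two points of $X$ are separated by a continuous map into the additive group $\mathbb{R}$; we write $x$ for $\gamma(x)$. If $D$ is discrete, then the abstract free group on $D$ with the discrete topology satisfies (i) and (ii), so it is $F(D)$.

The rank of an abstract free group does not bound the ranks of its subgroups: the free group on two letters contains free subgroups of rank four and of countably infinite rank (Example~\ref{ex:two}). Doubling the set of free generators corresponds to passing from $X$ to the topological sum $X\oplus X=X\times\{0,1\}$, and taking countably many copies corresponds to $X\times\mathbb{N}$ with $\mathbb{N}$ discrete. This leads to the following question, posed in \cite{problem}.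

\medskip
\noindent\textbf{Question.} \emph{Let $|X|\ge 2$. Does $F(X)$ contain a subgroup, or even a closed subgroup, topologically isomorphic to $F(X\oplus X)$, or to $F(X\times\mathbb{N})$?}
\medskip

The assumption $|X|\ge2$ is needed: for a one-point space $F(X)=\mathbb{Z}$, while $F(X\oplus X)$ is free of rank two. The discrete case suggests a positive answer, but two things stand in the way. First, an algebraic embedding is not enough. If $X$ is not discrete and $X_d$ is the same set with the discrete topology, then the identity map induces a continuous algebraic isomorphism $F(X_d)\to F(X)$ (Remark~\ref{rem:free}) whose inverse is not continuous, since otherwise $\gamma$ would be a continuous injection of $X$ into a discrete group. Second, let $X$ be connected. A continuous homomorphism from $F(X)$ to a discrete group sends all of $X$ to one element and so has cyclic image, whereas $F(X\oplus X)$ maps continuously onto the discrete free group of rank two. So a copy of $F(X\oplus X)$ in $F(X)$ carries continuous homomorphisms that are not restrictions of homomorphisms of $F(X)$ into the same target. Nevertheless the answer is positive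 in all four versions.

\begin{theorem}\label{thm:main}
Let $|X|\ge2$ and let $a\ne b$ be points of $X$. For $x\in X$ and $k\in\{0,1,2,\dots\}$ put
\[
z_k(x)=a^{2k}\,x\,b\,a^{-2k-2}\in F(X).
\]
\begin{itemize}
\item[(a)] The subgroup generated by all $z_k(x)$, $x\in X$, $k\in\{0,1,2,\dots\}$, is closed in $F(X)$ and topologically isomorphic to $F(X\times\mathbb{N})$.
\item[(b)] The subgroup generated by the elements $z_0(x)=x\,b\,a^{-2}$ and $z_1(x)=a^2x\,b\,a^{-4}$, $x\in X$, is closed in $F(X)$ and topologically isomorphic to $F(X\oplus X)$.
\end{itemize}
In both cases the displayed elements are the free topological generators: the isomorphism sends $(x,k)$ to $z_k(x)$.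
\end{theorem}

How many copies of $X$ can one have? Let $D_\kappa$ be the discrete space of cardinality $\kappa$. A family of subsets of $X$ is \emph{discrete} if every point of $X$ has a neighborhood meeting at most one member; its members are then pairwise disjoint, and every subfamily is discrete.

\begin{theorem}\label{thm:kappa}
Let $|X|\ge2$ and let $\kappa$ be an infinite cardinal. The following are equivalent:
\begin{itemize}
\item[(1)] $F(X)$ has a closed subgroup topologically isomorphic to $F(X\times D_\kappa)$;
\item[(2)] $F(X)$ has a subgroup topologically isomorphic to $F(X\times D_\kappa)$;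
\item[(3)] $F(X)$ has a discrete subgroup of cardinality $\ge\kappa$;
\item[(4)] for every regular uncountable cardinal $\mu\le\kappa$, the space $X$ has a discrete family of $\mu$ nonempty open sets.
\end{itemize}
\end{theorem}

For $\kappa=\omega$ condition (4) is vacuous. For uncountable $\kappa$ it includes the case $\mu=\omega_1$, so $\mathbb{N}$ is optimal in general.

\begin{corollary}\label{cor:optimal}
Let $|X|\ge 2$ and suppose that $X$ has no uncountable discrete family of nonempty open sets; for example, let $X$ be Lindel\"of, ccc or pseudocompact. Then for no uncountable $\kappa$ does $F(X)$ have a subgroup topologically isomorphic to $F(X\times D_\kappa)$.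
\end{corollary}

Open subgroups of a topological group are closed, since the complement is a union of open cosets. Whether ``closed'' can be strengthened to ``open'' is decided by connectedness.

\begin{theorem}\label{thm:open}
Let $|X|\ge2$. Then $F(X)$ has an open subgroup topologically isomorphic to $F(X\times\mathbb{N})$ if and only if $X$ is disconnected. If $X$ is connected, then $F(X)$ also has no open subgroup topologically isomorphic to $F(X\oplus X)$.
\end{theorem}

The topology of $F(X)$ is never described explicitly below. Every copy of a free group $F(Y)$ is recognized by a continuous homomorphism from the subgroup back to $F(Y)$, and such homomorphisms are obtained from (ii) by enlarging the target in two ways: to a semidirect product, which allows us to prescribe values on conjugates independently, and to a path-connected group, which allows us to prescribe values on single points.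

\section{Four tools}\label{sec:tools}

\subsection*{Recognizing a free topological group}

\begin{lemma}\label{lem:recognize}
Let $Y$ be a space, $S$ a topological group, and $\zeta\colon Y\to S$ a continuous map whose image generates $S$. Let $G$ be a topological group containing $F(Y)$ as a topological subgroup. If there is a continuous homomorphism $\Phi\colon S\to G$ with $\Phi(\zeta(y))=y$ for all $y\in Y$, then $\bar\zeta\colon F(Y)\to S$ is a topological isomorphism.
\end{lemma}

\begin{proof}
Since $\zeta(Y)$ generates $S$, the homomorphism $\bar\zeta$ is surjective and $\Phi(S)\subset F(Y)$. The endomorphism $\Phi\circ\bar\zeta$ of $F(Y)$ fixes the generators, so it is the identity. Hence $\bar\zeta$ is bijective, and its inverse is the continuous map $\Phi$.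
\end{proof}

\subsection*{Generators of a kernel}

\begin{lemma}\label{lem:kernel}
Let $p\colon Q\to L$ and $s\colon L\to Q$ be homomorphisms of groups with $p\circ s=\operatorname{id}_L$, and let $Z\subset\ker p$ be such that $Z\cup s(L)$ generates $Q$. Then $\ker p$ is generated by the elements $s(w)\,z\,s(w)^{-1}$, $w\in L$, $z\in Z$.
\end{lemma}

\begin{proof}
Let $R'\subset\ker p$ be the subgroup generated by these elements. Conjugation by $s(u)$ sends $s(w)zs(w)^{-1}$ to $s(uw)zs(uw)^{-1}$, so $s(L)$ normalizes $R'$ and $R's(L)$ is a subgroup. It contains $Z\cup s(L)$, so it is $Q$. If $g=r's(w)\in\ker p$ with $r'\in R'$, then $w=p(g)=e$, so $g\in R'$.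
\end{proof}

\subsection*{Semidirect products}
Let a discrete group $L$ act on a topological group $P$ by topological automorphisms $\theta_u$, $u\in L$, so that $\theta_u\theta_v=\theta_{uv}$. The group $P\rtimes L$ is the space $P\times L$ with
\[
(g,u)(h,v)=(g\,\theta_u(h),uv),\qquad (g,u)^{-1}=(\theta_{u^{-1}}(g^{-1}),u^{-1}).
\]
Both operations are continuous, because they are continuous on the open pieces where $u$ and $v$ are fixed. We identify $P$ with the topological subgroup $P\times\{e\}$ and $L$ with $\{e\}\times L$; then $u\,g\,u^{-1}=\theta_u(g)$ for $u\in L$, $g\in P$.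

\subsection*{Path-connected overgroups}

\begin{theorem}[Hartman--Mycielski \cite{HM}]\label{thm:HM}
Every topological group $G$ is topologically isomorphic to a subgroup of a path-connected topological group $G^\bullet$.
\end{theorem}

The subgroup can be taken closed \cite{HM}, but we do not need this. We include a proof of the stated form, since the paths are easy to see.

\begin{proof}
Let $G^\bullet$ be the group, under pointwise multiplication, of all $h\colon[0,1)\to G$ that are constant on each interval $[s_{j-1},s_j)$ of some partition $0=s_0<\dots<s_m=1$. For a neighborhood $V$ of $e$ in $G$ and $\varepsilon>0$ let $O(V,\varepsilon)$ be the set of $h$ such that $\{r:h(r)\notin V\}$, a finite union of intervals, has total length less than $\varepsilon$. These sets are directed downward, and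
\[
O(V,\varepsilon)^2\subset O(V^2,2\varepsilon),\qquad O(V,\varepsilon)^{-1}=O(V^{-1},\varepsilon),\qquad h\,O(W,\varepsilon)\,h^{-1}\subset O(V,\varepsilon)
\]
whenever $gWg^{-1}\subset V$ for each of the finitely many values $g$ of $h$. So they form a neighborhood base at $e$ of a group topology. It is Hausdorff: if $h$ equals $g\ne e$ on an interval of length $\delta$ and $g\notin V$, then $h\notin O(V,\delta)$. Identify $G$ with the constant functions; since $O(V,\varepsilon)\cap G=V$ for $\varepsilon\le1$, the induced topology is the given one. For $h\in G^\bullet$ and $s\in[0,1]$ let $\alpha(s)$ be equal to $h$ on $[0,s)$ and to $e$ on $[s,1)$. Then $\alpha(s)^{-1}\alpha(s')$ equals $e$ outside an interval of length $|s-s'|$, so $\alpha$ is a path from $e$ to $h$.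
\end{proof}

We always regard $G$ as a topological subgroup of $G^\bullet$. The following remark shows how the theorem is used: a path composed with a real-valued function moves one point of $X$ to a prescribed element and leaves other points at $e$.

\begin{remark}\label{rem:free}
The group $F(X)$ is algebraically free on $X$. Indeed, consider a nonempty reduced word in the distinct points $x_1,\dots,x_m$. Let $G$ be the discrete free group on $t_1,\dots,t_m$, let $\alpha_i$ be a path in $G^\bullet$ from $e$ to $t_i$, and let $h_i\colon X\to[0,1]$ be continuous with $h_i(x_i)=1$ and $h_i(x_j)=0$ for $j\ne i$. The continuous map $f(y)=\alpha_1(h_1(y))\cdots\alpha_m(h_m(y))$ sends $x_i$ to $t_i$, so $\bar f$ sends the word to a nonempty reduced word in the $t_i$, which is not $e$.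
\end{remark}

\section{Two examples}\label{sec:examples}

\begin{example}[two points]\label{ex:two}
Let $X=\{a,b\}$, so that $F(X)$ is the discrete free group on $a,b$. Put $c=ba^{-1}$; since $b=ca$, the pair $a,c$ is also a free basis. The elements $y_n=a^nca^{-n}=a^nba^{-n-1}$, $n\in\mathbb{Z}$, are free: if $k_j\ne0$ and $n_j\ne n_{j+1}$ for all $j$, then
\[
y_{n_1}^{k_1}y_{n_2}^{k_2}\cdots y_{n_m}^{k_m}=a^{n_1}c^{k_1}a^{n_2-n_1}c^{k_2}\cdots a^{n_m-n_{m-1}}c^{k_m}a^{-n_m}
\]
admits no cancellation. The four generators of Theorem~\ref{thm:main}(b) are
\[
aba^{-2}=y_1,\qquad b^2a^{-2}=y_0y_1,\qquad a^3ba^{-4}=y_3,\qquad a^2b^2a^{-4}=y_2y_3 .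
\]
They generate $S=\langle y_0,y_1,y_2,y_3\rangle$. The homomorphism $\Phi\colon S\to F(X\times\{0,1\})$ given by
\[
y_0\mapsto(b,0)(a,0)^{-1},\qquad y_1\mapsto(a,0),\qquad y_2\mapsto(b,1)(a,1)^{-1},\qquad y_3\mapsto(a,1)
\]
sends them to $(a,0)$, $(b,0)$, $(a,1)$, $(b,1)$, and Lemma~\ref{lem:recognize} gives $S\cong F(X\oplus X)$.
\end{example}

For general $X$ the role of $y_n$ is played by the whole family $y_n(x)=a^nxa^{-1}a^{-n}$, $x\in X$. Each set $y_n(X)$ is a copy of $X$ in which the point $a$ has been moved to $e$. These copies will turn out to be independent of each other (Lemma~\ref{lem:N}), but each has lost one generator. We restore it by multiplying the copy with even index $2k$ by a single element $y_{2k+1}(b)$ of the next copy: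
\begin{equation}\label{eq:z}
y_{2k}(x)\,y_{2k+1}(b)=a^{2k}xa^{-2k-1}\cdot a^{2k+1}ba^{-2k-2}=z_k(x).
\end{equation}
See Figure~\ref{fig:walk}. When $|X|=2$, the element $y_{2k+1}(b)$ is all there is in the odd copy apart from $e$. The next example shows the difficulty that appears when it is not.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.2]
\foreach \x in {0,1,2,3,4} {\node[circle,fill,inner sep=1.5pt,label=below:{$\x$}] (v\x) at (\x,0) {};}
\foreach \x/\y in {0/1,1/2,2/3,3/4} {\draw[->,thick] (v\x) -- node[below] {$a$} (v\y);}
\foreach \x/\y in {0/1,2/3} {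
  \foreach \z in {25,45,65} {\draw[->] (v\x) to[bend left=\z] (v\y);}
  \draw[->] (v\x) to[bend left=85] node[above] {$x\in X\setminus\{a\}$} (v\y);}
\foreach \x/\y in {1/2,3/4} {\draw[->] (v\x) to[bend left=60] node[above] {$b$} (v\y);}
\end{tikzpicture}
\caption{The generators of the copy of $F(X\oplus X)$ in $F(X)$. A letter from $X$ is read as a step from $n$ to $n+1$, its inverse as a step back. All letters are available from $0$ to $1$ and from $2$ to $3$, only $a$ and $b$ from $1$ to $2$ and from $3$ to $4$. The generator $a^{2k}xba^{-2k-2}$ is the loop that goes from $0$ to $2k$ along the edges $a$, takes the steps $x$ and $b$, and returns along the edges $a$. Because of the step $b$ it is not the trivial loop even for $x=a$.}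
\label{fig:walk}
\end{figure}

\begin{example}[the interval]\label{ex:interval}
Let $X=[0,1]$, and let $a$ and $b$ be the left and right endpoints. To apply Lemma~\ref{lem:recognize} we need a continuous homomorphism $\Phi$ into $G=F(X\times\{0,1\})$ with $\Phi(y_1(b))=\Phi(z_0(a))=(a,0)$. Such a $\Phi$ cannot be defined on any subgroup containing all of $y_1(X)$. For let $q\colon G\to\mathbb{Z}$ be the continuous homomorphism sending every generator to $1$; then $q\circ\Phi\circ y_1$ would be a continuous map $[0,1]\to\mathbb{Z}$ with value $0$ at $a$ and $1$ at $b$. On the other hand, the universal property (ii) only produces homomorphisms from maps defined on all of $X$. The way out is to allow values in $G^\bullet$: take a path $\alpha\colon[0,1]\to G^\bullet$ from $e$ to $(a,0)$ and send $y_1(x)$ to $\alpha(x)$. The values at interior points lie outside our control, but they play no role on the subgroup generated by the $z_k(x)$, which uses only $y_1(b)$.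
\end{example}

\section{The kernel of an exponent homomorphism}\label{sec:N}

Fix $a\in X$ and a continuous map $\ell\colon X\to\mathbb{Z}$ with $\ell(a)=1$. In Sections \ref{sec:S}--\ref{sec:kappa} we take $\ell\equiv1$; another choice is needed in Section~\ref{sec:open}. Put
\[
N=\ker\bar\ell,\qquad y_n(x)=a^n\,x\,a^{-\ell(x)}\,a^{-n}\in N\qquad(n\in\mathbb{Z},\ x\in X).
\]
The subgroup $N$ is open and closed in $F(X)$, since $\mathbb{Z}$ is discrete. The maps $y_n\colon X\to N$ are continuous, since $\ell$ is locally constant, and $y_n(a)=e$. The next lemma says that $N$ is free on the copies $y_n(X)$, subject only to the relations $y_n(a)=e$.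

\begin{lemma}\label{lem:N}
\begin{itemize}
\item[(a)] The elements $y_n(x)$ generate $N$.
\item[(b)] Let $G$ be a topological group and let $\varphi_n\colon X\to G$, $n\in\mathbb{Z}$, be continuous maps with $\varphi_n(a)=e$. Then there is a continuous homomorphism $\Phi\colon N\to G$ with $\Phi(y_n(x))=\varphi_n(x)$ for all $n$ and $x$.
\end{itemize}
\end{lemma}

The difficulty in (b) is that $\Phi$ lives on $N$, while (ii) applies to $F(X)$. Suppose $\Phi$ exists, and record its values on all conjugates: $\Psi(g)=(\Phi(a^mga^{-m}))_{m\in\mathbb{Z}}\in G^{\mathbb{Z}}$. Then $\Psi$ turns conjugation by $a$ into the shift of coordinates. So $\Psi$ should be the restriction of a homomorphism from $F(X)$ to a group in which the shift is conjugation by an element $t$, the image of $a$. That group is $G^{\mathbb{Z}}\rtimes\mathbb{Z}$.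

\begin{proof}
(a) Apply Lemma~\ref{lem:kernel} with $p=\bar\ell$, $s(n)=a^n$ and $Z=y_0(X)$. We have $p\circ s=\operatorname{id}$ because $\ell(a)=1$, the set $Z\cup s(\mathbb{Z})$ generates $F(X)$ because $x=y_0(x)a^{\ell(x)}$, and $a^ny_0(x)a^{-n}=y_n(x)$.

(b) Let $\tau$ be the shift of the product group $G^{\mathbb{Z}}$, $(\tau^kh)_m=h_{m+k}$. It is a topological automorphism, so we can form $G^{\mathbb{Z}}\rtimes\mathbb{Z}$, with $(g,k)(h,l)=(g\cdot\tau^kh,k+l)$. Put $t=(e,1)$ and $\varphi(x)=(\varphi_m(x))_{m\in\mathbb{Z}}$. The map
\[
f(x)=(\varphi(x),\ell(x))=(\varphi(x),0)\,t^{\ell(x)}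
\]
is continuous, and $f(a)=t$ because $\varphi(a)=e$. Therefore
\[
\bar f(y_n(x))=t^n\,f(x)\,t^{-\ell(x)}\,t^{-n}=t^n(\varphi(x),0)t^{-n}=(\tau^n\varphi(x),0),
\]
and the $0$th coordinate of $\tau^n\varphi(x)$ is $\varphi_n(x)$. By (a), $\bar f$ maps $N$ into the subgroup $G^{\mathbb{Z}}\times\{0\}$, on which the projection to the $0$th coordinate is a continuous homomorphism to $G$. Let $\Phi$ be the composition.
\end{proof}

\section{Subgroups generated by parts of the copies}\label{sec:S}

Let $\ell\equiv1$, so that $y_n(x)=a^nxa^{-1}a^{-n}$. Given subsets $V_n\subset X$ with $a\in V_n$, $n\in\mathbb{Z}$, let $S$ be the subgroup of $N$ generated by $\{y_n(v):n\in\mathbb{Z},\ v\in V_n\}$. We need to know when $S$ inherits the universal property of $N$ and when $S$ is closed.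

\begin{definition}\label{def:sd}
A set $C\subset X\setminus\{a\}$ is \emph{strongly discrete} (relative to $a$) if there are continuous functions $f_c\colon X\to[0,1]$, $c\in C$, with $f_c(c)=1$ and $f_c(a)=0$, such that every point of $X$ has a neighborhood meeting $\{f_c>0\}$ for at most one $c$.
\end{definition}

The empty set is strongly discrete, and so is $\{b\}$ for $b\ne a$, because $X$ is Tychonoff. If $C$ is strongly discrete, every point has a neighborhood containing at most one point of $C$, so $\{a\}\cup C$ is closed in $X$.

\begin{lemma}[extension]\label{lem:extend}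
Suppose that for each $n$ either $V_n=X$, or $V_n=\{a\}\cup C_n$ with $C_n$ strongly discrete. Let $G$ be a topological group and let $\varphi_n\colon V_n\to G$ be maps with $\varphi_n(a)=e$, continuous if $V_n=X$ and arbitrary otherwise. Then there is a continuous homomorphism $\Phi\colon S\to G$ with $\Phi(y_n(v))=\varphi_n(v)$ for all $n$ and $v\in V_n$.
\end{lemma}

\begin{proof}
We extend each $\varphi_n$ to a continuous map $\tilde\varphi_n\colon X\to G^\bullet$. If $V_n=X$, there is nothing to do. If $V_n=\{a\}\cup C_n$, take functions $f_c$, $c\in C_n$, as in Definition~\ref{def:sd} and paths $\alpha_c\colon[0,1]\to G^\bullet$ from $e$ to $\varphi_n(c)$. The sets $\{f_c>0\}$ are pairwise disjoint, so we may put $\tilde\varphi_n(x)=\alpha_c(f_c(x))$ if $f_c(x)>0$, and $\tilde\varphi_n(x)=e$ if $f_c(x)=0$ for all $c$. On an open set that meets $\{f_c>0\}$ for one $c$ only, $\tilde\varphi_n$ coincides with $\alpha_c\circ f_c$, because $\alpha_c(0)=e$; on an open set that meets none, it is constant. Such open sets cover $X$, so $\tilde\varphi_n$ is continuous. Moreover $\tilde\varphi_n(a)=e$ and $\tilde\varphi_n(c)=\alpha_c(1)=\varphi_n(c)$.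

Lemma~\ref{lem:N}(b) gives a continuous homomorphism $N\to G^\bullet$ with $y_n(x)\mapsto\tilde\varphi_n(x)$. It sends the generators of $S$ into $G$, so its restriction to $S$ takes values in $G$.
\end{proof}

Some discreteness is unavoidable if arbitrary values are to be prescribed, since $\varphi_n=\Phi\circ y_n|_{V_n}$ is always continuous.

\begin{lemma}[closedness]\label{lem:closed}
If every $V_n$ is closed in $X$, in particular under the hypothesis of Lemma~\ref{lem:extend}, then $S$ is closed in $F(X)$.
\end{lemma}

The set where two continuous homomorphisms into a Hausdorff group agree is a closed subgroup. So it is enough to find, for each $g\in N\setminus S$, two homomorphisms that agree on the generators of $S$ and differ at $g$. The first will keep all letters of $g$, and the second will erase those that are not generators of $S$.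

\begin{proof}
Since $N$ is closed in $F(X)$, it suffices to show that $S$ is closed in $N$. Let $g\in N\setminus S$. By Lemma~\ref{lem:N}(a) we can write
\[
g=y_{n_1}(x_1)^{\varepsilon_1}\cdots y_{n_m}(x_m)^{\varepsilon_m},\qquad \varepsilon_j=\pm1 ;
\]
take such an expression with $m$ minimal. Then $x_j\ne a$ for all $j$, and the word is reduced: there is no $j$ with $(n_j,x_j)=(n_{j+1},x_{j+1})$ and $\varepsilon_j=-\varepsilon_{j+1}$. Since $g\notin S$, there is $i$ with $x_i\notin V_{n_i}$. Let $A=\{x_1,\dots,x_m\}$ and $I=\{n_1,\dots,n_m\}$.

Let $G$ be the discrete free group on symbols $t_{n,x}$, $n\in I$, $x\in A$, and let $\alpha_{n,x}$ be a path in $G^\bullet$ from $e$ to $t_{n,x}$. For $n\in I$ and $x\in A$ choose a continuous $h_{n,x}\colon X\to[0,1]$ with $h_{n,x}(x)=1$ that vanishes on the finite set $\{a\}\cup(A\setminus\{x\})$ and, if $x\notin V_n$, also on $V_n$. This is possible because $X$ is Tychonoff and $V_n$ is closed. Fix an order of $A$ and define, for $n\in I$,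
\[
\varphi^1_n(y)=\prod_{x\in A}\alpha_{n,x}(h_{n,x}(y)),\qquad \varphi^2_n(y)=\prod_{x\in A\cap V_n}\alpha_{n,x}(h_{n,x}(y)),
\]
with both products taken in that order; for $n\notin I$ let $\varphi_n^1=\varphi_n^2\equiv e$. These maps are continuous and send $a$ to $e$. For $y\in V_n$ the factors with $x\in A\setminus V_n$ equal $e$, so $\varphi^1_n=\varphi^2_n$ on $V_n$. For $n\in I$ and $y\in A$ all factors with $x\ne y$ equal $e$, so $\varphi_n^1(y)=t_{n,y}$, while $\varphi^2_n(y)=t_{n,y}$ if $y\in V_n$ and $\varphi_n^2(y)=e$ if $y\notin V_n$.

Let $\Phi^1,\Phi^2\colon N\to G^\bullet$ be the homomorphisms given by Lemma~\ref{lem:N}(b). They agree on the generators of $S$, hence on $S$. The element $\Phi^1(g)=t_{n_1,x_1}^{\varepsilon_1}\cdots t_{n_m,x_m}^{\varepsilon_m}$ is a reduced word of length $m$ in the free group $G$. The element $\Phi^2(g)$ is obtained by deleting at least the $i$th letter, so its reduced length is less than $m$. Thus $\{u\in N:\Phi^1(u)\ne\Phi^2(u)\}$ is an open neighborhood of $g$ in $N$ disjoint from $S$.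
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

Let $\Delta=\{0,1,2,\dots\}$ in case (a) and $\Delta=\{0,1\}$ in case (b), with the discrete topology. Put $V_{2k}=X$ and $V_{2k+1}=\{a,b\}$ for $k\in\Delta$, and $V_n=\{a\}$ for all other $n$. Since $b\ne a$, the set $\{b\}$ is strongly discrete, so Lemmas \ref{lem:extend} and \ref{lem:closed} apply to the subgroup $S$ generated by the elements $y_{2k}(x)$ and $y_{2k+1}(b)$, $k\in\Delta$, $x\in X$. In particular $S$ is closed in $F(X)$.

By \eqref{eq:z}, $z_k(x)=y_{2k}(x)y_{2k+1}(b)\in S$. Conversely $y_{2k+1}(b)=z_k(a)$ and $y_{2k}(x)=z_k(x)z_k(a)^{-1}$, so the elements $z_k(x)$, $k\in\Delta$, generate $S$. The map $\zeta\colon X\times\Delta\to S$, $\zeta(x,k)=z_k(x)$, is continuous.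

Apply Lemma~\ref{lem:extend} with $G=F(X\times\Delta)$ and, for $k\in\Delta$,
\[
\varphi_{2k}(x)=(x,k)(a,k)^{-1},\qquad \varphi_{2k+1}(b)=(a,k);
\]
all maps send $a$ to $e$. The resulting continuous homomorphism $\Phi\colon S\to F(X\times\Delta)$ satisfies
\[
\Phi(z_k(x))=(x,k)(a,k)^{-1}(a,k)=(x,k).
\]
By Lemma~\ref{lem:recognize}, $\bar\zeta$ is a topological isomorphism of $F(X\times\Delta)$ onto $S$. \qed

\medskip
The hypothesis $|X|\ge2$ entered only through the point $b$: for $b=a$ we would have $z_k(a)=e$.

\section{Uncountable discrete factors}\label{sec:kappa}

\subsection*{From discrete families to closed subgroups}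
Conjugation by powers of $a$ yields only countably many copies of $X$. To obtain $\lambda$ copies we conjugate one copy by the elements of a discrete free subgroup of cardinality $\lambda$, and Lemma~\ref{lem:extend} shows where to find one: it is generated by $y_1(C)$ for a strongly discrete set $C$.

\begin{proposition}\label{prop:lambda}
Let $\lambda$ be an infinite cardinal. If $X$ has a discrete family of $\lambda$ nonempty open sets, then $F(X)$ has a closed subgroup topologically isomorphic to $F(X\times D_\lambda)$.
\end{proposition}

\begin{proof}
Fix $a\in X$. At most one member of the family contains $a$; discard it. This leaves a discrete family $\{O_d:d\in D\}$, $|D|=\lambda$, of nonempty open sets not containing $a$. Choose $c_d\in O_d$ and a continuous $f_d\colon X\to[0,1]$ with $f_d(c_d)=1$ and $f_d=0$ outside $O_d$. Then $C=\{c_d:d\in D\}$ is strongly discrete and $|C|=\lambda$. Fix $b\in C$.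

Let $V_0=X$, $V_1=\{a\}\cup C$, $V_2=\{a,b\}$, and $V_n=\{a\}$ otherwise. The corresponding subgroup
\[
Q=\langle\, y_0(X),\ y_1(C),\ y_2(b)\,\rangle
\]
is closed in $F(X)$ by Lemma~\ref{lem:closed}. As in Theorem~\ref{thm:main}, the elements $z(x)=y_0(x)y_2(b)$ will form a free copy of $X$. Since $y_2(b)=z(a)$ and $y_0(x)=z(x)z(a)^{-1}$, the group $Q$ is generated by $z(X)\cup y_1(C)$.

Let $L$ be the discrete free group on the set $C$; then $|L|=\lambda$. Lemma~\ref{lem:extend} gives a continuous homomorphism $p\colon Q\to L$ with $p(y_0(x))=e$, $p(y_1(c))=c$, $p(y_2(b))=e$. Let $s\colon L\to Q$ be the homomorphism with $s(c)=y_1(c)$; then $p\circ s=\operatorname{id}_L$. The subgroup $R=\ker p$ is closed in $Q$, hence in $F(X)$. By Lemma~\ref{lem:kernel} with $Z=z(X)$, it is generated by the image of the map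
\[
\zeta\colon X\times L\to R,\qquad \zeta(x,w)=s(w)\,z(x)\,s(w)^{-1},
\]
which is continuous because $L$ is discrete.

The inverse homomorphism must send $\zeta(x,w)$ to $(x,w)$, but Lemma~\ref{lem:extend} defines homomorphisms on $Q$, not on $R$. So we need a target in which conjugation by the image of $s(w)$ moves $(x,e)$ to $(x,w)$. For $u\in L$ the homeomorphism $(x,w)\mapsto(x,uw)$ of $X\times L$ extends to a continuous endomorphism $\theta_u$ of $F(X\times L)$. By uniqueness of extensions $\theta_u\theta_v=\theta_{uv}$ and $\theta_e=\operatorname{id}$, so each $\theta_u$ is a topological automorphism. Let $G=F(X\times L)\rtimes L$, and apply Lemma~\ref{lem:extend} with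
\[
\varphi_0(x)=(x,e)(a,e)^{-1},\qquad \varphi_1(c)=c\in L,\qquad \varphi_2(b)=(a,e),
\]
where $(x,e)$ denotes a point of $X\times L$. We obtain a continuous homomorphism $\Phi\colon Q\to G$ with $\Phi(s(w))=w$ for $w\in L$ and $\Phi(z(x))=(x,e)$. Hence
\[
\Phi(\zeta(x,w))=w\,(x,e)\,w^{-1}=\theta_w(x,e)=(x,w).
\]
Lemma~\ref{lem:recognize}, applied to $\Phi|_R$, shows that $R\cong F(X\times L)\cong F(X\times D_\lambda)$.
\end{proof}

\subsection*{From discrete subgroups to discrete families}
Recall that an infinite cardinal $\mu$ is \emph{regular} if a union of fewer than $\mu$ sets of cardinality less than $\mu$ has cardinality less than $\mu$, and \emph{singular} otherwise. The cardinal $\omega$, all infinite successor cardinals, and the cofinality $\operatorname{cf}\kappa$ of any infinite $\kappa$ are regular; $\kappa$ is singular exactly when $\operatorname{cf}\kappa<\kappa$.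

A large discrete subgroup prevents a group from being covered by few translates of a small neighborhood. We show that, in the absence of large discrete families, such coverings exist for $X$ and then propagate to words. To pass from a neighborhood to a discrete family we use the following fact \cite[Theorem 8.2]{HR}: for every neighborhood $U$ of $e$ in a topological group $G$ there is a continuous left-invariant pseudometric $\rho$ on $G$ with $\{g:\rho(e,g)<1\}\subset U$.

\begin{lemma}\label{lem:small}
Let $\mu$ be a regular uncountable cardinal, and suppose that $X$ has no discrete family of $\mu$ nonempty open sets. Then for every neighborhood $U$ of $e$ in $F(X)$ there is $K\subset F(X)$ with $|K|<\mu$ and $F(X)=KU$.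
\end{lemma}

\begin{proof}
Call $A\subset F(X)$ \emph{small} if for every neighborhood $U$ of $e$ there is $K\subset F(X)$ with $|K|<\mu$ and $A\subset KU$.

\emph{The sets $X$ and $X^{-1}$ are small.} Let $U$ be given, take $\rho$ as above, and let $\varepsilon=\pm1$. Then $\sigma(x,y)=\rho(x^\varepsilon,y^\varepsilon)$ is a continuous pseudometric on $X$. By Zorn's lemma there is a maximal set $M\subset X$ with $\sigma(m,m')\ge1$ for distinct $m,m'\in M$. The open $\sigma$-balls of radius $\frac14$ about the points of $M$ form a discrete family: if the ball of radius $\frac14$ about $x$ meets the balls about $m$ and $m'$, then $\sigma(m,x)<\frac12$ and $\sigma(x,m')<\frac12$, so $m=m'$. Hence $|M|<\mu$. By maximality every $x\in X$ has $\sigma(m,x)<1$ for some $m\in M$; by left invariance $\rho(e,m^{-\varepsilon}x^\varepsilon)<1$, so $x^\varepsilon\in m^\varepsilon U$. Thus $X^\varepsilon\subset M^\varepsilon U$.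

\emph{If $A$ and $B$ are small, so is $AB$.} Given $U$, take a neighborhood $V$ of $e$ with $V^2\subset U$ and a set $J$ with $|J|<\mu$ and $B\subset JV$. The group is not commutative, so for each $j\in J$ we cover $A$ using the conjugate neighborhood: take $K_j$ with $|K_j|<\mu$ and $A\subset K_j\,jVj^{-1}$, that is, $Aj\subset K_jjV$. Then
\[
AB\subset\bigcup_{j\in J}AjV\subset\bigcup_{j\in J}K_jjV^2\subset\Bigl(\bigcup_{j\in J}K_jj\Bigr)U,
\]
and $\bigl|\bigcup_jK_jj\bigr|<\mu$ because $\mu$ is regular.

\emph{A countable union of small sets is small.} If $A_n\subset K_nU$, then $\bigcup_nA_n\subset(\bigcup_nK_n)U$, and $|\bigcup_nK_n|<\mu$ because $\mu$ is regular and uncountable.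

Hence $F(X)=\{e\}\cup\bigcup_{n\ge1}(X\cup X^{-1})^n$ is small.
\end{proof}

The last step fails for $\mu=\omega$, and so does the lemma: $X=\{a,b\}$ has no infinite family of open sets, but $F(X)$ is infinite and discrete. This is why condition (4) involves only uncountable $\mu$.

\begin{proof}[Proof of Theorem~\ref{thm:kappa}]
(1)$\Rightarrow$(2) is trivial.

(2)$\Rightarrow$(3). It suffices to find a discrete subgroup of cardinality $\kappa$ in $F(X\times D_\kappa)$. Fix $a\in X$ and let $H$ be generated by $\{a\}\times D_\kappa$. The projection $X\times D_\kappa\to D_\kappa$ induces a continuous homomorphism $\pi$ from $F(X\times D_\kappa)$ to the discrete free group $F(D_\kappa)$, and $\pi(H)=F(D_\kappa)$. An element $h\ne e$ of $H$ is a nonempty reduced word in the letters $(a,d)$, so $\pi(h)$ is the corresponding nonempty reduced word in the letters $d$, and $\pi(h)\ne e$. Thus the open set $\ker\pi$ meets $H$ in $\{e\}$, so $H$ is discrete, and $|H|=|F(D_\kappa)|=\kappa$.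

(3)$\Rightarrow$(4). Let $H$ be a discrete subgroup with $|H|\ge\kappa$, let $\mu\le\kappa$ be regular and uncountable, and suppose that $X$ has no discrete family of $\mu$ nonempty open sets. Take a neighborhood $U$ of $e$ with $U^{-1}U\cap H=\{e\}$, and $K$ as in Lemma~\ref{lem:small}. If $h,h'\in H\cap kU$, then $h^{-1}h'\in U^{-1}U\cap H$, so $h=h'$. Hence $|H|\le|K|<\mu\le\kappa$, a contradiction.

(4)$\Rightarrow$(1). If $\kappa=\omega$, this is Theorem~\ref{thm:main}. If $\kappa$ is regular and uncountable, use (4) with $\mu=\kappa$ and Proposition~\ref{prop:lambda}. Let $\kappa$ be singular and $\lambda=\operatorname{cf}\kappa<\kappa$. Write $\kappa=\sup_{i<\lambda}\nu_i$ with infinite $\nu_i<\kappa$ and put $\kappa_i=\nu_i^+$. Each $\kappa_i$ is regular and uncountable, $\kappa_i<\kappa$ because $\kappa$ is not regular, and $\sup_i\kappa_i=\kappa$. We embed in two steps. Condition (4) holds for the regular cardinal $\lambda$, so by the cases already settled $F(X)$ contains a closed copy of $F(Y)$, where $Y=X\times D_\lambda$. Index $D_\lambda$ by the ordinals $i<\lambda$, and in the clopen set $X\times\{i\}$ take a discrete family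 of $\kappa_i$ nonempty open sets, which exists by (4). The union of these families is discrete in $Y$; its cardinality is at least each $\kappa_i$ and at most $\lambda\cdot\kappa$, so it is $\kappa$. By Proposition~\ref{prop:lambda}, $F(Y)$ contains a closed copy of $F(Y\times D_\kappa)$, and $Y\times D_\kappa\cong X\times D_\kappa$ since $\lambda\cdot\kappa=\kappa$. A closed subgroup of a closed subgroup is closed.
\end{proof}

\begin{example}\label{ex:singular}
For singular $\kappa$ condition (4) does not give a discrete family of $\kappa$ open sets in $X$ itself, so the two-step argument is needed. Let $X=\{\infty\}\cup\bigoplus_{n<\omega}D_{\aleph_n}$, where the points of the sum are isolated and the basic neighborhoods of $\infty$ are the complements of $D_{\aleph_0}\cup\dots\cup D_{\aleph_k}$. This space is Hausdorff with a base of clopen sets, hence Tychonoff. The singletons of $D_{\aleph_n}$ form a discrete family of size $\aleph_n$, so (4) holds for $\kappa=\aleph_\omega$. But in any discrete family of nonempty sets all members except at most one miss some basic neighborhood of $\infty$; they are disjoint subsets of $D_{\aleph_0}\cup\dots\cup D_{\aleph_k}$,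 so there are at most $\aleph_k$ of them.
\end{example}

\begin{proof}[Proof of Corollary~\ref{cor:optimal}]
For uncountable $\kappa$ condition (4) fails at $\mu=\omega_1$, so (2) fails. It remains to treat the three examples. Let $\mathcal{O}$ be a discrete family of nonempty open sets. If $X$ is Lindel\"of (every open cover has a countable subcover), then countably many open sets, each meeting at most one member of $\mathcal{O}$, cover $X$, so $\mathcal{O}$ is countable. If $X$ is ccc (every family of pairwise disjoint nonempty open sets is countable), then $\mathcal{O}$ is countable by definition. If $X$ is pseudocompact (every continuous real function is bounded), then $\mathcal{O}$ is even finite: given distinct $O_1,O_2,\ldots\in\mathcal{O}$, choose $c_n\in O_n$ and continuous $f_n\colon X\to[0,n]$ with $f_n(c_n)=n$ and $f_n=0$ outside $O_n$; then $\sum_nf_n$ coincides near each point with a single $f_n$, so it is continuous, and it is unbounded.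
\end{proof}

\section{Open subgroups}\label{sec:open}

\begin{proof}[Proof of Theorem~\ref{thm:open}, disconnected case]
Let $X=A\sqcup B$ with $A$, $B$ nonempty and clopen, $a\in A$, $b\in B$. Use Section~\ref{sec:N} with $\ell=1$ on $A$ and $\ell=0$ on $B$. The open subgroup $N=\ker\bar\ell$ is generated by
\[
y_n(x)=a^nxa^{-1}a^{-n}\quad(x\in A),\qquad y_n(x)=a^nxa^{-n}\quad(x\in B).
\]
This time we must use all of $N$, so no generator can be dropped. At level $n$ the copy of $A$ has lost the generator $a$, while the copy of $B$ is complete. Put $r_n=y_n(b)$ and normalize the copy of $B$ to $y_n(x)r_n^{-1}$, which sends $b$ to $e$. Then each level lacks two generators and supplies one, namely $r_n$. Since there are infinitely many levels, we can give $r_{2n}$ and $r_{2n+1}$ to level $n$: define $\zeta\colon X\times\mathbb{Z}\to N$ by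
\[
\zeta(x,n)=y_n(x)\,r_{2n}\quad(x\in A),\qquad \zeta(x,n)=y_n(x)\,r_n^{-1}\,r_{2n+1}\quad(x\in B).
\]
This map is continuous because $A$ and $B$ are clopen. The subgroup generated by its image contains $\zeta(a,n)=r_{2n}$ and $\zeta(b,n)=r_{2n+1}$, hence all $r_m$, $m\in\mathbb{Z}$, hence all $y_n(x)$; so it is $N$. (For $X=\{a,b\}$ the map $\zeta$ simply enumerates the conjugates $r_m=a^mba^{-m}$.)

Let $G=F(X\times\mathbb{Z})$, put $u_{2n}=(a,n)$ and $u_{2n+1}=(b,n)$, and define continuous maps $\varphi_n\colon X\to G$ by
\[
\varphi_n(x)=(x,n)(a,n)^{-1}\quad(x\in A),\qquad \varphi_n(x)=(x,n)(b,n)^{-1}u_n\quad(x\in B).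
\]
Then $\varphi_n(a)=e$, and Lemma~\ref{lem:N}(b) gives a continuous homomorphism $\Phi\colon N\to G$ with $\Phi(y_n(x))=\varphi_n(x)$. In particular $\Phi(r_m)=\varphi_m(b)=u_m$. Therefore
\begin{align*}
\Phi(\zeta(x,n))&=(x,n)(a,n)^{-1}u_{2n}=(x,n) &&(x\in A),\\
\Phi(\zeta(x,n))&=(x,n)(b,n)^{-1}u_n\,u_n^{-1}\,u_{2n+1}=(x,n) &&(x\in B).
\end{align*}
By Lemma~\ref{lem:recognize}, $N\cong F(X\times\mathbb{Z})\cong F(X\times\mathbb{N})$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:open}, connected case]
Let $X$ be connected, take $\ell\equiv1$, and let $H$ be an open subgroup of $F(X)$. The sets $y_n(X)$ are connected and contain $e$, so they lie in the connected component of $e$ in $N$. This component is a subgroup, so by Lemma~\ref{lem:N}(a) it is $N$; that is, $N$ is connected. The subgroup $H\cap N$ is open and closed in $N$, so $N\subset H$, and $H/N\cong\bar\ell(H)\subset\mathbb{Z}$ is cyclic.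

Suppose that $H$ is topologically isomorphic to $F(X\oplus X)$ or to $F(X\times\mathbb{N})$. Sending one copy of $X$ to $t_1$, a second copy to $t_2$, and all other copies to $e$, we obtain a continuous homomorphism of $H$ onto the discrete free group on $t_1,t_2$. The image of the connected group $N$ in a discrete group is trivial, so the free group of rank two is a quotient of the cyclic group $H/N$. This is impossible, since it is not abelian.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Embedding the free topological group $F(X^n)$ into $F(X)$},
\texttt{https://link.springer.com/content/pdf/10.1007/s13398-024-01591-2.pdf},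
doi:10.1007/s13398-024-01591-2.

\bibitem{HM}
Hartman and Mycielski, Colloq. Math. \textbf{5} (1958), 167--169.

\bibitem{HR}
Hewitt and Ross, \emph{Abstract Harmonic Analysis I}.

\end{thebibliography}
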